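# Alternating Hamilton cycles in edge-colored complete bipartite graphs: the constant one half

## 1. Colorings of $K_{m,m}$ and alternating cycles

**Definition (coloring, monochromatic degree).** $K^c_{m,m}$ denotes a complete bipartite graph with partite sets $X,Y$, $|X|=|Y|=m$, in which every edge $xy$ carries a color $c(xy)=c(yx)$. Any number of colors is allowed, and the coloring need not be proper. For a vertex $v$ and a color $f$, let $N_f(v)$ be the set of vertices joined to $v$ by an edge of color $f$. The maximum monochromatic degree is $\Delta=\Delta(K^c_{m,m})=\max_{v,f}|N_f(v)|$. So $|N_f(v)|\le\Delta$ for all $f,v$.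

**Example 1.** Let $m=3n$. Split $X=X_0\cup X_1\cup X_2$ and $Y=Y_0\cup Y_1\cup Y_2$ into parts of size $n$, indices in $\mathbb Z_3$, and color every edge between $X_i$ and $Y_j$ with the color $i+j\in\mathbb Z_3$. A vertex of $X_i$ sends color $f$ exactly to $Y_{f-i}$, and symmetrically for $Y$. So $\Delta=n=m/3$.

**Definition (alternating).** A path or cycle is alternating if its successive edges differ in color. For a cycle this means that at each of its vertices the two cycle edges have different colors.

In Example 1 with $n=1$ the coloring is proper, so every cycle is alternating. With $n\ge2$, a 4-cycle inside $X_0\cup Y_0$ has only one color and is not alternating.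

**Definition (Hamiltonian, even-pancyclic).** $K^c_{m,m}$ is Hamiltonian if it contains an alternating cycle of length $2m$. It is even-pancyclic if it contains alternating cycles of all even lengths $4,6,\dots,2m$.

**Example 2.** Let $m=4$, $X_1=\{1,2\}$, $X_2=\{3,4\}$, $Y=\{y_1,\dots,y_4\}$. Color the edges from $y_j$ to $X_1$ with $c_j$ and those from $y_j$ to $X_2$ with $c_j'$, all eight colors distinct. Then $\Delta=2$. A cycle is alternating exactly when each of its $Y$-vertices lies between a vertex of $X_1$ and a vertex of $X_2$; at the $X$-vertices nothing can go wrong, because edges to different $y_j$ have different colors. So $1\,y_1\,3\,y_2\,2\,y_3\,4\,y_4$ is an alternating cycle of length 8, and the coloring is Hamiltonian. On any alternating cycle the $X$-vertices alternate between $X_1$ and $X_2$, so their number is even; there is no alternating 6-cycle. The coloring is Hamiltonian but not even-pancyclic.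

**Definition (the constants $t_1,t_2$).** Call a real $t\ge0$ admissible for Hamiltonicity if there is $m_0(t)$ such that for every $m>m_0(t)$ every $K^c_{m,m}$ with $\Delta\le tm$ is Hamiltonian. Let $t_1$ be the supremum of these $t$. Define $t_2$ in the same way with "Hamiltonian" replaced by "even-pancyclic".

For example, $t=0$ is admissible for both properties, vacuously, since $\Delta\ge1$ always. And $t=1$ is admissible for neither: color all edges with one color. If $t$ is admissible, so is every smaller $t$, because the hypothesis becomes stronger.

Now the question. How large a share of the edges at a vertex may have one color before alternating Hamilton cycles, or alternating cycles of all even lengths, can be destroyed? That is: *determine $t_1$ and $t_2$.* The problem is posed in "Alternating cycles and paths in edge-coloured multigraphs: a survey". The source lists two known results. Chen and Daykin: if $\Delta\le m/25$, then $K^c_{m,m}$ is Hamiltonian. Alon and Gutin: for every $\epsilon>0$ and all $m>m_0(\epsilon)$, $\Delta\le(1-\frac1{\sqrt2}-\epsilon)m$ implies even-pancyclic. Here $1-\frac1{\sqrt2}\approx0.293$.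 The answer is
$$t_1=t_2=\tfrac12 .$$

**Theorem 1.** For every $t<1/2$ there is $m_0(t)$ such that every $K^c_{m,m}$ with $m>m_0(t)$ and $\Delta\le tm$ is Hamiltonian.

**Theorem 2.** For every $t<1/2$ there is $m_1(t)$ such that every $K^c_{m,m}$ with $m>m_1(t)$ and $\Delta\le tm$ is even-pancyclic.

**Theorem 3.** For every $m\ge3$ there is a non-Hamiltonian $K^c_{m,m}$ with $\Delta=\lfloor m/2\rfloor+1$.

**Theorem 4.**
(a) For every $t<1/2$ there is $\kappa>0$ such that if $m$ is large and $\Delta\le tm$, all but at most $e^{-\kappa m}m!$ perfect matchings of $K_{m,m}$ lie in an alternating Hamiltonian cycle. Hence there are at least $\frac12(1-e^{-\kappa m})m!$ alternating Hamiltonian cycles.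
(b) Let $m\ge3$. If $2\Delta<m$, there are alternating cycles of lengths $4$ and $6$. On the other hand, there is a coloring with $\Delta=\lceil m/2\rceil$ in which every alternating cycle has length divisible by $4$.

Theorems 1–3 give the answer. Theorems 1 and 2 say $t_1,t_2\ge\frac12$. If $t>\frac12$, then $\lfloor m/2\rfloor+1\le tm$ for all large $m$, so by Theorem 3 this $t$ is not admissible for Hamiltonicity; hence $t_1\le\frac12$. An even-pancyclic $K^c_{m,m}$ is Hamiltonian, so $t_2\le t_1$. Theorem 4 is a by-product of the argument, not needed for the answer. Whether $\Delta\le m/2$ itself forces Hamiltonicity for large $m$ is not determined here; this does not affect $t_1,t_2$.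

## 2. Small cases and the colorings that block at one half

For $m=2$ the only cycle is the 4-cycle. It is alternating exactly when $\Delta=1$.

For $m=3$: if $\Delta=1$ the coloring is proper and everything is alternating. With $\Delta=2$ a Hamilton cycle can already be blocked. Let $X=\{1,2,3\}$. For each of the three vertices $y$ color both $y1$ and $y2$ with a private color $c_y$, and give every edge $y3$ its own new color. A Hamilton cycle uses two edges at vertex $1$ and two at vertex $2$: four edges with an end in $\{1,2\}$. But at each of the three $y$'s an alternating cycle can use only one such edge, since both have color $c_y$. Four edges do not fit on three vertices. The same count works in general.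

**Proof of Theorem 3.** Choose $X_1\subseteq X$ with $|X_1|=\lfloor m/2\rfloor+1$. For each $y\in Y$ color all edges from $y$ to $X_1$ with a private color $c_y$, and give each remaining edge its own new color. Each $y$ has monochromatic degree $\lfloor m/2\rfloor+1$, and each $x\in X$ has monochromatic degree $1$. A Hamiltonian alternating cycle would contain $2|X_1|>m$ edges meeting $X_1$. But each of the $m$ vertices $y$ is incident with at most one of them, since two such edges at $y$ would both have color $c_y$. This is a contradiction. $\square$

**Proof of the second half of Theorem 4(b).** This is Example 2 for general $m$. Split $X=X_1\cup X_2$ with $|X_1|=\lceil m/2\rceil$, color the edges from $y$ to $X_1$ with $c_y$ and those from $y$ to $X_2$ with $c_y'$, all these colors being distinct. Then $\Delta=\lceil m/2\rceil$. On an alternating cycle each $y$ lies between a vertex of $X_1$ and a vertex of $X_2$. So the $X$-vertices alternate between $X_1$ and $X_2$, their number is even, and the length is divisible by $4$. $\square$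

## 3. From a perfect matching to a digraph, and how far minimum degree goes

From here on we look for Hamilton cycles when $\Delta\le tm$ with $t<\frac12$. A natural start is to prescribe half of the cycle, a perfect matching $M$, and to look for the other half. We write edges as pairs $(x,y)$ with $x\in X$, $y\in Y$.

**Definition (the relation $\mathfrak A$ and the digraph $D(M)$).** Let $\mathfrak A$ be the set of pairs $((x,y),(x',y'))\in(X\times Y)^2$ with
$$c(yx')\ne c(xy)\quad\text{and}\quad c(yx')\ne c(x'y').$$
Such a pair has $x\ne x'$ and $y\ne y'$, since $x=x'$ would violate the first condition and $y=y'$ the second. For a perfect matching $M$ let $D=D(M)$ be the digraph with vertex set $M$ and an arc $e\to e'$ whenever $(e,e')\in\mathfrak A$.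

In words: $e\to e'$ if the path $x\,y\,x'\,y'$ is alternating. A Hamilton cycle $(x_1,y_1)\to\dots\to(x_m,y_m)\to(x_1,y_1)$ of $D$ gives the cycle $x_1y_1x_2y_2\cdots x_my_mx_1$ of length $2m$. It contains $M$, and it is alternating because $c(y_ix_{i+1})$ differs from both $c(x_iy_i)$ and $c(x_{i+1}y_{i+1})$. So it suffices to find one $M$ for which $D(M)$ has a Hamilton cycle.

**Example 3.** In Example 1 say that $(x,y)$ has type $(i,j)$ if $x\in X_i$, $y\in Y_j$. For types $(i,j)$ and $(i',j')$ the two conditions read $i'+j\ne i+j$ and $i'+j\ne i'+j'$, that is, $i'\ne i$ and $j'\ne j$. Let $n_{ij}$ be the number of edges of $M$ of type $(i,j)$. There are $n$ edges of $M$ at $X_i$ and $n$ at $Y_j$, so an edge of type $(i,j)$ has out-degree $m-2n+n_{ij}=\frac m3+n_{ij}$ in $D(M)$.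

Let us take $M$ at random. The following tool will be used several times.

**Concentration for random bijections.** Let $\pi$ be a uniformly random bijection between two $n$-sets $\{u_1,\dots,u_n\}$ and $W$, and suppose that $h(\pi)$ changes by at most $\lambda_0$ when the images of two elements are swapped. Then for $\lambda>0$
$$P(h-Eh\ge\lambda),\;P(h-Eh\le-\lambda)\;\le\; e^{-\lambda^2/(2\lambda_0^2n)}.\tag{1}$$

*Proof.* Put $h_i=E[h\mid\pi(u_1),\dots,\pi(u_i)]$, a martingale from $Eh$ to $h$. Fix $\pi(u_1),\dots,\pi(u_{i-1})$ and two possible values $w,w'$ of $\pi(u_i)$. Composing with the transposition $(w\,w')$ is a bijection between the completions with $\pi(u_i)=w$ and those with $\pi(u_i)=w'$. It swaps the images of two elements, so it changes $h$ by at most $\lambda_0$. So the two corresponding values of $h_i$ differ by at most $\lambda_0$. Since $h_{i-1}$ is the average of the possible values of $h_i$, we get $|h_i-h_{i-1}|\le\lambda_0$. Azuma's inequality says that a martingale with these increments satisfies (1). $\square$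

For example, if $M$ is a uniformly random perfect matching (a bijection $X\to Y$) and $A\subseteq X\times Y$ is fixed, then $|A\cap M|$ has mean $|A|/m$, and a swap replaces two edges of $M$ by two others, so $\lambda_0=2$ works.

**Degrees of $D(M)$.** *Conditioned on $e=(x,y)\in M$, the out-degree and the in-degree of $e$ in $D(M)$ each have expectation at least $(1-t)^2m$ and change by at most $2$ under a swap in the rest of $M$.* Given $e\in M$, the rest of $M$ is a uniform perfect matching between $X\setminus\{x\}$ and $Y\setminus\{y\}$. At least $m-\Delta$ vertices $x'$ satisfy $c(yx')\ne c(xy)$, and all of them differ from $x$. For each, at most $\Delta-1$ vertices of $Y\setminus\{y\}$ are joined to $x'$ by the color $c(yx')$, because $y$ itself is joined to $x'$ by it. The partner of $x'$ is uniform on the $m-1$ vertices of $Y\setminus\{y\}$, so it avoids this color with probability at least $1-\frac{\Delta-1}{m-1}\ge1-\frac\Delta m$. Hence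
$$E[\,d^+(e)\mid e\in M\,]\ \ge\ (m-\Delta)\Bigl(1-\frac\Delta m\Bigr)\ \ge\ (1-t)^2m .\tag{2}$$
A swap replaces two edges, hence changes the out-degree by at most $2$. For in-degrees exchange the roles of $X$ and $Y$: at least $m-\Delta$ vertices $y_0$ satisfy $c(y_0x)\ne c(xy)$, and the partner $x_0\in X\setminus\{x\}$ of $y_0$ must avoid $N_{c(y_0x)}(y_0)$, which has at most $\Delta-1$ vertices other than $x$.

**The first attempt, and where it stops.** Ghouila-Houri's theorem says that a digraph on $n\ge2$ vertices with minimum in- and out-degree at least $n/2$ has a Hamilton cycle. If $(1-t)^2>\frac12$, that is, $t<1-\frac1{\sqrt2}$, put $\gamma=(1-t)^2-\frac12$. By (2) and (1), a given $e$, conditioned on $e\in M$, has a degree below $m/2$ with probability at most $2e^{-\gamma^2m/8}$. Summing $P(e\in M)$ over all $e$ gives $m$, so with probability at least $1-2me^{-\gamma^2m/8}$ all degrees are at least $m/2$ and we are done.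

For larger $t$ the degree condition fails, and not only because our estimate is weak. In Example 1 we have $t=\frac13>1-\frac1{\sqrt2}$. By (1), for a random $M$ all nine types occur with probability tending to $1$, since $n_{ij}$ has mean $n^2/m=m/9$ and $\lambda_0=2$. If all nine occur, some type has $0<n_{ij}\le m/9$, and by Example 3 an edge of this type has out-degree at most $\frac m3+\frac m9=\frac49m<\frac m2$. So for a typical $M$ Ghouila-Houri's theorem cannot be applied. For $t$ close to $\frac12$ all that (2) guarantees is degrees of about $m/4$.

## 4. Expansion in place of degree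

**Definition (robust outexpander).** Let $G$ be a digraph on $n$ vertices and $\nu>0$. For a vertex set $S$ let $RN^+_\nu(S)$ be the set of vertices with at least $\nu n$ in-neighbors in $S$. $G$ is a robust $(\nu,\tau)$-outexpander if $|RN^+_\nu(S)|\ge|S|+\nu n$ whenever $\tau n\le|S|\le(1-\tau)n$.

**Example 4.** Let $\nu\le\tau/2$ and $n\ge2/\tau$. The complete digraph on $n$ vertices is a robust $(\nu,\tau)$-outexpander: if $|S|\ge\tau n$, every vertex has at least $|S|-1\ge\tau n-1\ge\nu n$ in-neighbors in $S$, so $RN^+_\nu(S)$ is everything, and $n\ge|S|+\nu n$ if $|S|\le(1-\tau)n$. Two disjoint complete digraphs of order $n/2$ (with $\tau\le\frac12$) do not form one: for $S$ one of them, $RN^+_\nu(S)\subseteq S$.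

**Theorem (Kühn, Osthus, Treglown, *Hamiltonian degree sequences in digraphs*, J. Combin. Theory Ser. B 100 (2010)).** For every $\eta\in(0,1)$ there is $\tau_0>0$ such that for all $0<\nu\le\tau\le\tau_0$ there is $n_0$ such that every robust $(\nu,\tau)$-outexpander on $n\ge n_0$ vertices with minimum in- and out-degree at least $\eta n$ has a Hamilton cycle.

We use this theorem as a black box, with $\eta=\frac15$. Now linear degrees suffice, and (2) supplies them: $(1-t)^2>\frac14$. What must be shown is expansion. Suppose it fails for $S\subseteq M$, and let $T=M\setminus RN^+_\nu(S)$. Then $|S|+|T|>(1-\nu)m$, and there are at most $\nu m^2$ arcs from $S$ to $T$. We have to exclude such sparse pairs $(S,T)$.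

Suppose for a moment that $S=B\cap M$ and $T=A\cap M$ for sets $B,A\subseteq X\times Y$ *fixed before $M$ is drawn*. Then $|S|\approx|B|/m$, $|T|\approx|A|/m$, and the number of arcs from $S$ to $T$ is about $|\mathfrak A\cap(B\times A)|/m^2$. So the densities $b=|B|/m^2$ and $a=|A|/m^2$ satisfy $a+b\approx1$, while $\mathfrak A$ has almost no pairs in $B\times A$. Section 5 shows that this is impossible for every coloring with $\Delta\le tm$, because then $a+b\le2t+\text{small}<1$.

The trouble is that $S$ and $T$ are chosen after $M$. A union bound over the subsets of $M$ is hopeless: there are $2^m$ of them, while (1) gives failure probabilities $e^{-cm}$ in which $c$ is a small constant depending on the permitted error. The way out is that a sparse pair has short fingerprints. Pick boundedly many random elements $R'$ of $T$. The set $B(R')$ of all edges of $K_{m,m}$ that send no arc to $R'$ contains most of $S$, because $S$ sends few arcs to $T$; and $B(R')\cap M$ still sends few arcs to $T$, because edges with many arcs into $T$ are caught by $R'$. Then do the same on the other side. The sets so obtained are determined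 by boundedly many edges, so there are only polynomially many of them, and the union bound works. This is carried out in Sections 6 and 7.

## 5. Two sets with almost no $\mathfrak A$-pairs between them

For $B,A\subseteq X\times Y$ let $e(B,A)=|\mathfrak A\cap(B\times A)|$.

**Lemma 1.** Let $\Delta\le tm$, $\xi>0$, $t':=t+\xi\le\frac12$. Let $B,A\subseteq X\times Y$ with $|B|=bm^2$, $|A|=am^2$, $a,b\ge5\xi$, and $e(B,A)\le\xi^4m^4$. Then $a+b\le2t+9\xi$.

The main term $2t$ cannot be lowered. Let $tm$ be an integer and $Y_0\subseteq Y$ with $|Y_0|=tm$; color all edges from each $x'\in X$ to $Y_0$ with a private color $f(x')$ and all other edges with their own new colors. Then $\Delta\le tm$. Take $A=B=X\times Y_0$, so $a=b=t$. For $((x,y),(x',y'))\in B\times A$ we have $c(yx')=f(x')=c(x'y')$, so $e(B,A)=0$. This is the coloring of Theorem 3 with $X$ and $Y$ exchanged.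

**Step 1: count by the connecting edge.** The purpose is to turn "few pairs" into information on almost every edge $yx'$. Put $B_y=\{x:(x,y)\in B\}$ and $A_{x'}=\{y':(x',y')\in A\}$. If $y,x'$ are fixed and $f=c(yx')$, the condition on $x$ is $x\in B_y$, $c(xy)\ne f$, and the condition on $y'$ is $y'\in A_{x'}$, $c(x'y')\ne f$. So
$$e(B,A)=\sum_{(y,x')\in Y\times X}|B_y\setminus N_f(y)|\,|A_{x'}\setminus N_f(x')|,\qquad f=c(yx').\tag{3}$$
Call $(y,x')$ *good* if its summand is at most $\xi^2m^2$, and *bad* otherwise. As $e(B,A)\le\xi^4m^4$, at most $\xi^2m^2$ pairs are bad. For a good pair, $|B_y\setminus N_f(y)|\le\xi m$ or $|A_{x'}\setminus N_f(x')|\le\xi m$.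

**Step 2: classify the vertices.** The purpose is to say which vertices can take part in a good pair and how. Call $f$ *dominant* at $y$ if $|B_y\setminus N_f(y)|\le\xi m$. If $|B_y|>2\xi m$, at most one color is dominant at $y$: two dominant colors $f,f^*$ would give disjoint subsets $B_y\cap N_f(y)$, $B_y\cap N_{f^*}(y)$ of $B_y$, each of size at least $|B_y|-\xi m>|B_y|/2$. Let

* $Y_2=\{y:|B_y|\le2\xi m\}$;
* $Y_1$ be the set of the remaining $y$ that have a dominant color, denoted $g(y)$; for these $|B_y|\le|N_{g(y)}(y)|+\xi m\le(t+\xi)m$;
* $Y_0$ be the set of the remaining $y$.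

Define $X_2$, $X_1$ (with dominant color $f(x')$) and $X_0$ in the same way from the sets $A_{x'}$. Step 1 says: if $(y,x')\in(Y_0\cup Y_1)\times(X_0\cup X_1)$ is good, then either $y\in Y_1$ and $c(yx')=g(y)$, or $x'\in X_1$ and $c(yx')=f(x')$.

In particular all pairs in $Y_0\times X_0$ are bad, so $|Y_0||X_0|\le\xi^2m^2$ and hence $|X_0|\le\xi m$ or $|Y_0|\le\xi m$. We may assume
$$|X_0|\le\xi m .$$
Indeed, exchange the roles of $X$ and $Y$, replacing $B$ by $\{(y',x'):(x',y')\in A\}$ and $A$ by $\{(y,x):(x,y)\in B\}$. Then the sets $B_y$ and $A_{x'}$ trade places, the sum in (3) is unchanged, and so are the remaining hypotheses and the conclusion.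

**Step 3: inequalities between the sizes.** The purpose is to bound $a,b$ and to relate the class sizes by counting good pairs. Write $\rho=|X_1|/m$, $y_i=|Y_i|/m$, $s=y_0+y_1\le1$. Summing $|A_{x'}|$ over $X_0,X_1,X_2$ and $|B_y|$ over $Y_0,Y_1,Y_2$,
$$a\le\xi+\rho(t+\xi)+2\xi\le\rho t+4\xi,\qquad b\le y_0+(t+\xi)y_1+2\xi\le y_0+ty_1+3\xi .\tag{4}$$
Since $a\ge5\xi$, we get $\rho t\ge\xi$, and so $\rho>\xi$ as $t<1$.

Good pairs in $Y_0\times X_1$ have color $f(x')$, and good pairs in $Y_1\times X_1$ have color $f(x')$ or $g(y)$. Each $x'\in X_1$ has at most $tm$ edges of color $f(x')$. Each $y\in Y_1$ has at most $\min(t,\rho)m$ edges of color $g(y)$ to $X_1$. Counting the pairs in $Y_0\times X_1$ and in $(Y_0\cup Y_1)\times X_1$, with at most $\xi^2m^2$ bad ones,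
$$\rho y_0\le\rho t+\xi^2,\qquad \rho s\le\rho t+y_1\min(t,\rho)+\xi^2 .$$
As $\xi^2\le\rho\xi$ and $t\le t'$, this gives
$$y_0\le t',\qquad \rho(s-t')\le y_1\min(t',\rho).\tag{5}$$

**Step 4: optimization.** The purpose is to deduce from (5) that
$$y_0+t'y_1+t'\rho\le2t' .\tag{6}$$

* *If $\rho\le t'$:* using $y_1\le1-y_0$ and then $y_0\le t'$, the left side is at most $y_0(1-t')+t'+t'^2\le t'(1-t')+t'+t'^2=2t'$.
* *If $\rho>t'$ and $s\le t'$:* the left side is at most $s+t'\rho\le2t'$.
* *If $\rho>t'$ and $s>t'$:* by (5), $y_1\ge\rho(s-t')/t'$, so $y_0+t'y_1=s-(1-t')y_1\le s-(1-t')\rho(s-t')/t'$. The left side of (6) is therefore at most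
$$s-\frac{(1-t')\rho(s-t')}{t'}+t'\rho ,$$
which is linear in $\rho\in[t',1]$, so it is enough to check the two ends. At $\rho=t'$ it equals $s-(1-t')(s-t')+t'^2=t'+t's\le2t'$. At $\rho=1$ it is linear in $s$ with slope $1-\frac{1-t'}{t'}=\frac{2t'-1}{t'}\le0$, and it equals $2t'$ at $s=t'$, so it is at most $2t'$. The sign of this slope is where $t'\le\frac12$ is used.

By (4) and (6), $a+b\le y_0+ty_1+\rho t+7\xi\le2t'+7\xi=2t+9\xi$. $\square$

## 6. What a random matching satisfies

For Theorem 1 and Theorem 4(a) we may increase $t$, so assume $\frac14\le t<\frac12$.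

**Constants.** Let $\eta=\frac15$ and fix $\tau\le\tau_0(\eta)$ with $0<\tau<\frac12$, where $\tau_0$ comes from the Kühn–Osthus–Treglown theorem. Choose, in this order:

* $0<\xi\le\min\{\tau/20,\ (1-2t)/15\}$;
* $\beta'=\xi^4/12$, and an integer $r'\ge1$ with $e^{-\beta'r'}\le\beta'$;
* $\beta>0$ with $6\beta\le\xi\tau/(12r')$, an integer $r\ge1$ with $e^{-\beta r}\le\beta$, and $\nu'=6\beta$;
* $\nu>0$ with $6r\nu/\tau\le\min(\xi,\tau/4)$, $\nu\le\xi$, $\nu\le\tau/2$.

For $R,R'\subseteq X\times Y$ define
$$A(R)=\{f:(e,f)\notin\mathfrak A\ \ \forall e\in R\},\qquad B(R')=\{e:(e,f)\notin\mathfrak A\ \ \forall f\in R'\}.$$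
These are subsets of $X\times Y$ that depend only on $R$, $R'$ and the coloring, not on $M$. For instance, in Example 1, if $R=\{e\}$ with $e$ of type $(i,j)$, then by Example 3 $A(R)$ consists of all edges whose type $(i',j')$ has $i'=i$ or $j'=j$.

Let $M$ be a uniformly random perfect matching and $D=D(M)$. For $S,T\subseteq M$ write $e_D(S,T)=|\mathfrak A\cap(S\times T)|$.

**Event $\mathcal E$.** Both of the following hold.

(E1) $D$ has minimum in- and out-degree at least $m/5$.

(E2) For all $R,R'\subseteq M$ with $|R|\le r'$, $|R'|\le r$, writing $A=A(R)$, $B=B(R')$: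
$$|A\cap M|\le\tfrac{|A|}m+\xi m,\quad |B\cap M|\le\tfrac{|B|}m+\xi m,\quad e_D(B\cap M,A\cap M)\ge\tfrac{e(B,A)}{m^2}-\tfrac{\xi^4}2m^2 .$$

**Claim A.** $P(\mathcal E)\ge1-e^{-\kappa m}$ for some $\kappa=\kappa(t)>0$ and all large $m$.

**Step 1: the degrees (E1).** Condition on $e\in M$. By (2) the expected out-degree of $e$ is at least $(1-t)^2m\ge m/4$, and a swap changes it by at most $2$. If it is below $m/5$, it is at least $m/20$ below its mean, which by (1) (with $n=m-1$) has probability at most $e^{-(m/20)^2/(8m)}=e^{-m/3200}$. In-degrees are the same. Since $\sum_eP(e\in M)=m$, (E1) fails with probability at most $2me^{-m/3200}$.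

**Step 2: one fixed pair $(R,R')$ in (E2).** The purpose is to bound the failure probability for a pair named in advance. Let $R,R'$ be such that $F=R\cup R'$ is a matching, with $q\le r+r'$ edges, and condition on $F\subseteq M$. The rest of $M$ is a uniform perfect matching between the remaining $m-q$ and $m-q$ vertices, and $A,B$ are now fixed sets. At most $q$ edges of $A\cap M$ lie in $F$, and any other edge avoiding $V(F)$ lies in $M$ with probability $\frac1{m-q}$. So for $m\ge2q$
$$E|A\cap M|\le q+\frac{|A|}{m-q}=q+\frac{|A|}m+\frac{q|A|}{m(m-q)}\le\frac{|A|}m+3q,$$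
using $|A|\le m^2$ and $m-q\ge m/2$. The same holds for $B$. A swap changes these quantities by at most $2$.

For the arcs: at most $4qm^3$ pairs $((x,y),(x',y'))$ have one of their four vertices in $V(F)$, since $V(F)$ has $q$ vertices on each side. The two edges of a pair in $\mathfrak A$ are disjoint; if both avoid $V(F)$, they both lie in $M$ with probability $\frac1{(m-q)(m-q-1)}\ge m^{-2}$. So
$$E\,e_D(B\cap M,A\cap M)\ge\frac{e(B,A)-4qm^3}{m^2}=\frac{e(B,A)}{m^2}-4qm .$$
A swap replaces two edges of $M$ by two others. At most $4m$ ordered pairs of edges of $M$ involve one of the two lost edges, and at most $4m$ involve one of the two new ones, so the quantity changes by at most $4m$.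

For large $m$ we have $3q\le\xi m/2$ and $4qm\le\xi^4m^2/4$. If the first or second inequality of (E2) fails, the quantity exceeds its mean by at least $\xi m/2$; if the third fails, the quantity is at least $\xi^4m^2/4$ below its mean. By (1) with $n\le m$ and $\lambda_0=2,2,4m$, the conditional failure probabilities are at most
$$e^{-\xi^2m/32},\qquad e^{-\xi^2m/32},\qquad e^{-\xi^8m/512}.$$

**Step 3: the union bound.** Pairs $(R,R')$ whose union is not a matching are never contained in $M$. There are $O(m^{2(r+r')})$ other pairs, a polynomial number. So (E2) fails with probability at most $O(m^{2(r+r')})\cdot3e^{-\xi^8m/512}$. Together with Step 1 (note $\xi<\frac1{40}$, so $\xi^8/512<1/3200$), $\kappa=\xi^8/1024$ works for large $m$. $\square$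

## 7. Fingerprints of sparse pairs, and the proof of Theorem 1

**Claim B.** If $\mathcal E$ holds, $D$ is a robust $(\nu,\tau)$-outexpander.

*Proof.* Suppose that $\tau m\le|S|\le(1-\tau)m$ and $|RN^+_\nu(S)|<|S|+\nu m$. Let $T=M\setminus RN^+_\nu(S)$. Then $|S|+|T|>(1-\nu)m$. Hence $|T|>(\tau-\nu)m\ge\frac\tau2m$. Each element of $T$ has fewer than $\nu m$ in-neighbors in $S$. In summary,
$$|S|+|T|>(1-\nu)m,\qquad|S|,|T|\ge\tfrac\tau2m,\qquad e_D(S,T)\le\nu m^2 .\tag{7}$$

**Step 1: replace $S$ by a set determined by few elements of $T$.** Let $R'$ consist of $r$ independent uniform elements of $T$ (so $|R'|\le r$), and let $d(e)$ be the number of out-neighbors of $e\in M$ in $T$. An element $e$ lies in $B(R')$ exactly when none of the $r$ choices is an out-neighbor of $e$. If $d(e)\ge\beta m$, then, as $|T|\le m$, $P(e\in B(R'))\le(1-\beta)^r\le e^{-\beta r}\le\beta$. So the edges $e$ with $d(e)<\beta m$ and those with $d(e)\ge\beta m$ each contribute at most $\beta m^2$ to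
$$E\,e_D(B(R')\cap M,T)=\sum_{e\in M}d(e)P(e\in B(R'))\le2\beta m^2 .$$
On the other hand, $e\in S$ is lost with probability at most $r\,d(e)/|T|$, so by (7)
$$E|S\setminus B(R')|\le\sum_{e\in S}\frac{r\,d(e)}{|T|}=\frac{r\,e_D(S,T)}{|T|}\le\frac{2r\nu m}\tau .$$
By Markov's inequality each of the two quantities exceeds three times its expectation with probability at most $\frac13$. Hence some $R'\subseteq T$ satisfies, with $S'=B(R')\cap M$,
$$e_D(S',T)\le6\beta m^2=\nu'm^2,\qquad|S\setminus S'|\le\frac{6r\nu m}\tau\le\min\bigl(\xi,\tfrac\tau4\bigr)m .\tag{8}$$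
In particular $|S'|\ge|S|-\frac\tau4m\ge\frac\tau4m$. Note that $S'$ may be larger than $S$; this does no harm.

**Step 2: replace $T$ by a set determined by few elements of $S'$.** Let $R$ consist of $r'$ independent uniform elements of $S'$, and let $d^-(f)$ be the number of in-neighbors of $f\in M$ in $S'$. If $d^-(f)\ge\beta'm$, then $P(f\in A(R))\le(1-\beta')^{r'}\le e^{-\beta'r'}\le\beta'$. As in Step 1,
$$E\,e_D(S',A(R)\cap M)\le2\beta'm^2,\qquad E|T\setminus A(R)|\le\sum_{f\in T}\frac{r'd^-(f)}{|S'|}=\frac{r'e_D(S',T)}{|S'|}\le\frac{r'\nu'm^2}{|S'|} .$$
By Markov again, some $R\subseteq S'$ satisfies, with $T'=A(R)\cap M$,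
$$e_D(S',T')\le6\beta'm^2=\tfrac{\xi^4}2m^2,\qquad|T\setminus T'|\le\frac{3r'\nu'm^2}{|S'|}\le\frac{12r'\nu'm}\tau\le\xi m .\tag{9}$$

**Step 3: transfer to $X\times Y$ and contradict Lemma 1.** Put $B=B(R')$, $A=A(R)$, $b=|B|/m^2$, $a=|A|/m^2$. We have $R,R'\subseteq M$, $|R|\le r'$, $|R'|\le r$, so (E2) applies. As $S'=B\cap M$ and $T'=A\cap M$, the third inequality in (E2) and (9) give
$$e(B,A)\le m^2\Bigl(\tfrac{\xi^4}2m^2+\tfrac{\xi^4}2m^2\Bigr)=\xi^4m^4 .$$
The other two, with (8) and (9), give
$$b\ge\frac{|S'|}m-\xi\ge\frac{|S|}m-2\xi,\qquad a\ge\frac{|T'|}m-\xi\ge\frac{|T|}m-2\xi .$$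
Both are at least $\frac\tau2-2\xi\ge8\xi$, since $\tau\ge20\xi$. By (7), $a+b\ge(1-\nu)-4\xi\ge1-5\xi$. Also $t+\xi\le\frac12$. So Lemma 1 applies and gives $a+b\le2t+9\xi$. Hence $1-2t\le14\xi$, contradicting $0<\xi\le(1-2t)/15$. $\square$

**Proof of Theorem 1.** Let $m$ be large. By Claim A, $\mathcal E$ holds with probability at least $1-e^{-\kappa m}$. If it holds, $D(M)$ is a robust $(\nu,\tau)$-outexpander by Claim B and has minimum in- and out-degree at least $m/5$ by (E1). By the Kühn–Osthus–Treglown theorem with $\eta=\frac15$, $D(M)$ has a Hamilton cycle, which is an alternating Hamiltonian cycle of $K^c_{m,m}$ containing $M$. As this happens with positive probability, Theorem 1 follows. $\square$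

**Proof of Theorem 4(a).** There are $m!$ perfect matchings, and all but at most $e^{-\kappa m}m!$ of them lie in an alternating Hamiltonian cycle, by the proof just given. Every Hamiltonian cycle contains exactly two perfect matchings, so there are at least $\frac12(1-e^{-\kappa m})m!$ such cycles. $\square$

## 8. An alternating 4-cycle and an alternating 6-cycle sharing a path

Now we turn to Theorem 2. Cycles of length $2\ell$ with $\ell$ large will be found by applying Theorem 1 inside a random $K_{\ell,\ell}$. This cannot reach small $\ell$, because Theorem 1 needs $\ell>m_0$. For bounded $\ell$ we want to build the cycle from pieces of lengths $4$ and $6$. Running around a blown-up 4-cycle gives lengths $4,8,12,\dots$, and around a blown-up 6-cycle $6,12,18,\dots$; for length $10$ we must pass from one to the other without spoiling the alternation. This is possible if the two cycles share a path of two edges.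

**Definition (theta).** A theta consists of distinct $x,x',x''\in X$, distinct $u_1,u_2,v\in Y$ and $v'\in Y\setminus\{v\}$ (possibly $v'\in\{u_1,u_2\}$) such that the 6-cycle $x\,u_1\,x''\,u_2\,x'\,v$ and the 4-cycle $x\,v'\,x'\,v$ are both alternating.

The two cycles share the path $x'\,v\,x$. For example, in Example 1 with $n=1$, every cycle is alternating, so any labeling of $X$ by $x,x',x''$ and of $Y$ by $u_1,u_2,v$, together with $v'=u_1$, is a theta. In Example 2 there is none, since there is no alternating 6-cycle.

**Lemma 2.** If $2\Delta<m$, then $K^c_{m,m}$ contains a theta.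

**Step 1: two vertices $x,x'$ that see many $y$ in different colors.** As $\Delta\ge1$, we have $m\ge3$. The number of triples $(x,x',y)$ with $x\ne x'$ and $c(xy)=c(x'y)$ is $\sum_y\sum_k|N_k(y)|(|N_k(y)|-1)\le m^2(\Delta-1)$. So over ordered pairs $x\ne x'$ the average size of $\{y:c(xy)\ne c(x'y)\}$ is at least
$$\frac{m^2(m-1)-m^2(\Delta-1)}{m(m-1)}=\frac{m(m-\Delta)}{m-1}>m-\Delta>\Delta .$$
Fix $x\ne x'$ for which $D=\{y:c(xy)\ne c(x'y)\}$ has $|D|>\Delta$. (From here on $D$ is this set; the digraph is no longer needed.) Write $w(\cdot)=c(x\,\cdot)$ and $w'(\cdot)=c(x'\,\cdot)$. Since $|D|>\Delta$, neither $w$ nor $w'$ is constant on $D$.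

**Step 2: the 4-cycle.** We find $y_0,y_1\in D$ with $w(y_0)\ne w(y_1)$ and $w'(y_0)\ne w'(y_1)$. Suppose there are none. Take $y,\hat y\in D$ with $w(y)\ne w(\hat y)$; then $w'(y)=w'(\hat y)=:q$. Take $\tilde y\in D$ with $w'(\tilde y)\ne q$; then $w(\tilde y)=w(y)$ and $w(\tilde y)=w(\hat y)$, a contradiction.

Put $p_i=w(y_i)$ and $q_i=w'(y_i)$. Then $p_i\ne q_i$ (as $y_i\in D$), $p_0\ne p_1$, $q_0\ne q_1$. So the 4-cycle $x\,y_0\,x'\,y_1$ is alternating.

**Step 3: candidates for the long way around.** We want a path from $x$ to $x'$ through a third vertex $x''$. As $2\Delta<m$, we can choose $y$ with $w(y)\notin\{p_0,p_1\}$ and $y'$ with $w'(y')\notin\{q_0,q_1\}$. Then choose $x''\in X$ with $c(x''y)\ne w(y)$ and $c(x''y')\ne w'(y')$. The vertices excluded are those of $N_{w(y)}(y)\ni x$ and $N_{w'(y')}(y')\ni x'$, at most $2\Delta<m$ in all. So $x''$ exists, and $x''\ne x,x'$. Let $w''(\cdot)=c(x''\,\cdot)$.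

**Step 4: closing the 6-cycle.** In each case we list the color inequalities at the six vertices in the order of the cycle, starting at $x$.

*Case 1: $w''(y)\ne w''(y')$.* Take $x\,y\,x''\,y'\,x'\,y_0$. The inequalities are
$$p_0\ne w(y),\quad w(y)\ne w''(y),\quad w''(y)\ne w''(y'),\quad w''(y')\ne w'(y'),\quad w'(y')\ne q_0,\quad q_0\ne p_0 .$$
The first, third and fifth show that $y\ne y_0$, $y\ne y'$, $y'\ne y_0$. Take $u_1=y$, $u_2=y'$, $v=y_0$, $v'=y_1$.

*Case 2: $w''(y)=w''(y')=k$.* Since $|D|>\Delta\ge|N_k(x'')|$, there is $z\in D$ with $w''(z)\ne k$. As $w(z)\ne w'(z)$, the color $w''(z)$ differs from $w'(z)$ or from $w(z)$.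

If $w''(z)\ne w'(z)$: choose $i$ with $q_i\ne w'(z)$, possible as $q_0\ne q_1$, and take $x\,y\,x''\,z\,x'\,y_i$. The inequalities are
$$p_i\ne w(y),\quad w(y)\ne w''(y),\quad w''(y)=k\ne w''(z),\quad w''(z)\ne w'(z),\quad w'(z)\ne q_i,\quad q_i\ne p_i .$$
Again $y,z,y_i$ are distinct by the first, third and fifth. Take $u_1=y$, $u_2=z$, $v=y_i$, $v'=y_{1-i}$.

If $w''(z)\ne w(z)$: choose $i$ with $p_i\ne w(z)$ and take $x\,z\,x''\,y'\,x'\,y_i$. The inequalities are
$$p_i\ne w(z),\quad w(z)\ne w''(z),\quad w''(z)\ne k=w''(y'),\quad w''(y')\ne w'(y'),\quad w'(y')\ne q_i,\quad q_i\ne p_i .$$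
The vertices $z,y',y_i$ are distinct likewise. Take $u_1=z$, $u_2=y'$, $v=y_i$, $v'=y_{1-i}$.

In all cases the 4-cycle $x\,v'\,x'\,v$ consists of $x,x',y_0,y_1$ and is alternating by Step 2. In Case 2 it may happen that $z=y_{1-i}$; this is why $v'\in\{u_1,u_2\}$ is allowed. $\square$

Lemma 2 gives the first half of Theorem 4(b); the second half was proved in Section 2.

## 9. Long cycles by random sampling

For Theorem 2 we may again increase $t$; let $\frac14\le t<\frac12$. Put $t^*=\frac12(t+\frac12)<\frac12$ and $\varepsilon=t^*-t>0$, and let $\Delta\le tm$.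

**Step 1: a random $K_{\ell,\ell}$ inherits the degree condition.** Let $\ell\le m$ and let $X'\subseteq X$, $Y'\subseteq Y$ be independent uniform $\ell$-subsets. We show that
$$P\bigl(\Delta(K[X',Y'])>t^*\ell\bigr)\le18\,\ell\,e^{-2\varepsilon^2\ell}.\tag{10}$$
A union bound over all color classes at a vertex could involve $m$ classes, which would be too many for bounded $\ell$. So at a fixed vertex $v$ we first merge: as long as there are two classes of size at most $tm/2$, merge two such classes. In the end all classes have size at most $tm$, and at most one has size $\le tm/2$. The others number at most $2/t$, since their sizes add up to at most $m$. So there are at most $2/t+1\le9$ classes. If some original class at $v$ meets the opposite sample in more than $t^*\ell$ vertices, so does the merged class containing it.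

Given that $v$ is in the sample, the opposite sample is still uniform, by independence. So each merged class meets it in a hypergeometric number with mean at most $t\ell$. This number exceeds $(t+\varepsilon)\ell=t^*\ell$ with probability at most $e^{-2\varepsilon^2\ell}$ (Hoeffding 1963, sampling without replacement). Since $\sum_vP(v\text{ sampled})=2\ell$, the probability that some sampled vertex is bad is at most $2\ell\cdot9e^{-2\varepsilon^2\ell}$, which is (10).

**Step 2: all lengths $2\ell$ with $\ell$ at least a constant.** Choose $\ell_1\ge4$ so that $18\ell e^{-2\varepsilon^2\ell}<\frac12$ for all $\ell\ge\ell_1$, and let $L=\max\{\ell_1,m_0(t^*)+1\}$ with $m_0(\cdot)$ (an integer) from Theorem 1. If $L\le\ell\le m$, then by (10) some $K[X',Y']\cong K_{\ell,\ell}$ has monochromatic degree at most $t^*\ell$. As $\ell>m_0(t^*)$, Theorem 1 gives an alternating cycle of length $2\ell$ in it.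

## 10. Short cycles from many thetas

It remains to treat $2\le\ell<L$, where $L$ depends only on $t$.

**Definition (complete $q$-partite hypergraph).** A $q$-uniform hypergraph is a vertex set with a family of $q$-element subsets, the edges. $K^{(q)}(s,\dots,s)$ has $q$ disjoint classes of $s$ vertices, and its edges are all transversals, that is, all sets with exactly one vertex in each class.

For $q=2$ this is $K_{s,s}$. For $q=3$, $s=2$ it has $6$ vertices and $8$ edges.

**Theorem (Erdős, *On extremal problems of graphs and generalized graphs*, Israel J. Math. 2 (1964)).** For fixed $q,s$ and $\delta>0$ there is $N_0$ such that every $q$-uniform hypergraph on $N\ge N_0$ vertices with at least $\delta N^q$ edges contains $K^{(q)}(s,\dots,s)$.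

**Step 1: a positive proportion of all possible thetas is present.** Put $k=\ell_1$ and let $m\ge k$. By (10) at least half of the pairs $(X',Y')$ of $k$-subsets satisfy $\Delta(K[X',Y'])\le t^*k<k/2$. For these, $K[X',Y']$ contains a theta by Lemma 2. Classify thetas, as labeled tuples, into three types: $v'\notin\{u_1,u_2\}$, $v'=u_1$, $v'=u_2$. Some type occurs in at least $\frac16$ of all pairs $(X',Y')$; fix it, and let $h$ be its number of $Y$-vertices, so $h=4$ for the first type and $h=3$ for the others. A fixed theta of this type lies in $K[X',Y']$ for exactly $\binom{m-3}{k-3}\binom{m-h}{k-h}$ pairs. So the number of thetas of this type is at least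
$$\frac16\binom mk^2\Big/\left[\binom{m-3}{k-3}\binom{m-h}{k-h}\right]\ \ge\ \frac16\Bigl(\frac mk\Bigr)^{3+h},$$
because $\binom mk\big/\binom{m-j}{k-j}=\prod_{i<j}\frac{m-i}{k-i}\ge(m/k)^j$ for $j\le k\le m$.

**Step 2: a blown-up theta.** The purpose is to find, for each label of the theta, a set of $\ell$ vertices such that every choice of representatives is a theta. Let $q=3+h$. View the thetas of our type as edges of a $q$-partite $q$-uniform hypergraph whose parts are $3$ copies of $X$ and $h$ copies of $Y$, one for each label; if $v'=u_i$, these two names denote the same label. It has $N=qm$ vertices and at least $\frac16(qk)^{-q}N^q$ edges. By Erdős's theorem, for $m$ large it contains a complete $q$-partite subhypergraph with classes of size $s=\ell$.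

Two vertices of the same class lie in the same part, since they can be completed to edges by the same $q-1$ further vertices, which occupy $q-1$ different parts. Different classes lie in different parts, since an edge meets each part once. So there is one class $V_\lambda$ for each label $\lambda$. Regarded as subsets of $X$ or $Y$, the classes are pairwise disjoint: an element of $V_\lambda$ and one of $V_\mu$, $\lambda\ne\mu$, lie in a common transversal, which is a theta, and a theta has distinct vertices for distinct labels.

**Step 3: a closed walk of labels.** We now fix the order in which the classes are visited. Write $\ell=2a+3b$ with integers $a,b\ge0$, which is possible as $\ell\ge2$ ($b=0$ for even $\ell$, $b=1$ for odd $\ell$). Consider the closed walk of labels, of length $4a+6b=2\ell$, that traverses $a$ times the block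
$$x\,v'\,x'\,v,$$
then $b$ times the block
$$x\,u_1\,x''\,u_2\,x'\,v,$$
and then returns to $x$. Every block starts at $x$ and ends with $x',v$. We check that *any three cyclically consecutive labels are distinct and are consecutive on the 4-cycle or on the 6-cycle of the theta.* Inside a block this is clear. At a junction there are two kinds of triples. The triple $x',v,x$ is consecutive on both cycles. The triple that starts with $v,x$ is $v,x,v'$ or $v,x,u_1$; the first is consecutive on the 4-cycle, the second on the 6-cycle, whichever block came before. This is what the shared path $x'\,v\,x$ is for.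

**Step 4: the cycle.** We lift the walk to vertices. Replace each visit to a label $\lambda$ by a new vertex of $V_\lambda$. This is possible: of the $2\ell$ visits, $\ell$ go to labels in $X$ and $\ell$ to labels in $Y$, so each label is visited at most $\ell=|V_\lambda|$ times. As the classes are disjoint, all chosen vertices are distinct, and we obtain a cycle of length $2\ell$ in $K_{m,m}$. Three consecutive vertices on it lie in the classes of three distinct labels, so they extend to a transversal, which is a theta. By Step 3 the three labels are consecutive on one of its two alternating cycles, so the two edges at the middle vertex have different colors. So the cycle is alternating of length $2\ell$.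

**Proof of Theorem 2.** Section 9 gives alternating cycles of length $2\ell$ for $L\le\ell\le m$. Steps 1–4 give them for each $\ell$ with $2\le\ell<L$ once $m$ is large. Only finitely many such $\ell$ occur, and $L$ depends only on $t$. So for $m$ sufficiently large in terms of $t$, alternating cycles of all lengths $4,6,\dots,2m$ exist. $\square$
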